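# Two ways out of a cusp: the diffusion conjecture for $\alpha$-fair bandwidth sharing fails when $\alpha<1$

## 1. Fair sharing in heavy traffic

We work with the connection-level bandwidth-sharing model of Massoulié and Roberts.

**Network.** There are $\mathbf J$ resources, indexed by $j\in\mathbb J=\{1,\dots,\mathbf J\}$, with capacities $C_j>0$, and $\mathbf I$ routes, indexed by $i\in\mathbb I=\{1,\dots,\mathbf I\}$. A route is a set of resources. The $\mathbf J\times\mathbf I$ incidence matrix $A$ has $A_{ji}=1$ if route $i$ uses resource $j$, and $A_{ji}=0$ otherwise. Every route uses at least one resource, and $A$ has full row rank.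

**Fair allocation.** Fix $\alpha\in(0,\infty)$ and weights $\kappa_i>0$. For $n\in\mathbb R_+^{\mathbf I}$, the weighted $\alpha$-fair allocation $\Lambda(n)$ is defined by $\Lambda_i(n)=0$ if $n_i=0$, while $(\Lambda_i(n))_{i:n_i>0}$ is the unique maximizer of
$$\sum_{i:n_i>0}\kappa_i n_i^{\alpha}\frac{\Lambda_i^{1-\alpha}}{1-\alpha}\qquad\Big(\text{replaced by }\sum_{i:n_i>0}\kappa_i n_i\log\Lambda_i\text{ when }\alpha=1\Big)$$
subject to $\sum_iA_{ji}\Lambda_i\le C_j$ for all $j$ and $\Lambda_i\ge 0$. Here $\Lambda_i(n)$ is the total bandwidth of route $i$, shared equally among its flows.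

**Example 1 (linear network).** Take resources $1,2$, routes $\{1\},\{2\},\{1,2\}$, $\kappa_i=1$ and $C=(2,2)$. For $n=(1,1,1)$ both capacities are used in full, so with $x=\Lambda_3$ we maximize $\frac{2(2-x)^{1-\alpha}+x^{1-\alpha}}{1-\alpha}$. The derivative vanishes when $2(2-x)^{-\alpha}=x^{-\alpha}$, that is, $x=2/(1+2^{1/\alpha})$. For $\alpha=1$ this gives $\Lambda=(\frac43,\frac43,\frac23)$.

**Flow count process.** Flows arrive on route $i$ as a Poisson process of rate $\nu_i$, and document sizes on route $i$ are exponential with mean $1/\mu_i$, including those of flows present at time $0$. The initial state $N(0)$, a $\mathbb Z_+^{\mathbf I}$-valued random vector, the arrival processes and all document sizes are mutually independent. Then $N=(N_i)$ is a Markov chain on $\mathbb Z_+^{\mathbf I}$ which jumps from $n$ to $n+e_i$ at rate $\nu_i$ and to $n-e_i$ at rate $\mu_i\Lambda_i(n)$. In Example 1 with $\mu=1$, all departure rates at $n=(1,1,1)$ are the numbers just computed.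

**Heavy traffic.** Consider a sequence of networks indexed by $r\to\infty$ with parameters $\nu^r,\mu^r$, initial states $N^r(0)$, and the same $A,C,\kappa,\alpha$. With $\rho^r_i=\nu^r_i/\mu^r_i$ and $\rho_i=\nu_i/\mu_i$ we assume $\nu^r\to\nu$ and $\mu^r\to\mu$ in $(0,\infty)^{\mathbf I}$, $A\rho=C$, and $r(A\rho^r-C)\to\theta\in\mathbb R^{\mathbf J}$. Put $M^r=\mathrm{diag}(\mu^r)$, $M=\mathrm{diag}(\mu)$, and
$$W^r(t)=A(M^r)^{-1}N^r(t),\quad \hat N^r(t)=r^{-1}N^r(r^2t),\quad \hat W^r(t)=r^{-1}W^r(r^2t),\quad \Gamma=A\,\mathrm{diag}(2\nu_i/\mu_i^2)\,A'.$$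
$W^r$ is the workload. The choice $\nu^r=\mu^r=\mathbf 1$, $C=A\mathbf 1$ is always allowed, and gives $\rho=\mathbf 1$, $\theta=0$, $\Gamma=2AA'$. In Example 1 this is $C=(2,2)$ and $\Gamma=\begin{pmatrix}4&2\\2&4\end{pmatrix}$.

## 2. The workload cone and reflected Brownian motion on it

**Invariant manifold, cone, faces.** For $q\in\mathbb R^{\mathbf J}_+$ let $n(q)_i=\rho_i\big((A'q)_i/\kappa_i\big)^{1/\alpha}$ and $w(q)=AM^{-1}n(q)$. Then
$$\mathcal M_\alpha=\{n(q):q\in\mathbb R_+^{\mathbf J}\},\qquad \mathcal W_\alpha=\{w(q):q\in\mathbb R^{\mathbf J}_+\},\qquad \mathcal W^j_\alpha=\{w(q):q\in\mathbb R^{\mathbf J}_+,\ q_j=0\}.$$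

Where does $n(q)$ come from? Suppose $(A'q)_i>0$ for all $i$. At $n=n(q)$, the condition $\kappa_in_i^\alpha\Lambda_i^{-\alpha}=(A'q)_i$ of the concave maximization problem holds for $\Lambda=\rho$, and $A\rho=C$ makes $\rho$ feasible with all capacities used. So $\Lambda(n(q))=\rho$, with Lagrange multipliers $q$: arrivals and departures balance on $\mathcal M_\alpha$.

**Lifting map.** Let
$$F(n)=\sum_{i}\frac{\kappa_i}{\alpha+1}\,\frac{\mu_i^{\alpha-1}}{\nu_i^{\alpha}}\,n_i^{\alpha+1},\qquad n\in\mathbb R^{\mathbf I}_+ .$$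
For $w\in\mathbb R^{\mathbf J}_+$, $\Delta(w)$ is the unique minimizer of $F(n)$ over $n\in\mathbb R^{\mathbf I}_+$ with $\sum_iA_{ji}n_i/\mu_i\ge w_j$ for all $j$. We take the following as known: $\Delta:\mathbb R^{\mathbf J}_+\to\mathcal M_\alpha$ is continuous, and on $\mathcal W_\alpha$ it is the inverse of the bijection $n\mapsto AM^{-1}n$ from $\mathcal M_\alpha$ onto $\mathcal W_\alpha$.

**Coordinates on the cone.** The vector $n(q)$ determines $A'q$, and $A'$ is injective because $A$ has full row rank. So each $w\in\mathcal W_\alpha$ equals $w(q)$ for exactly one $q=:q(w)$. Since $(A'q(w))_i=\kappa_i(\Delta(w)_i/\rho_i)^\alpha$, the map $w\mapsto q(w)$ is continuous on $\mathcal W_\alpha$, and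
$$\mathcal W^j_\alpha=\{w\in\mathcal W_\alpha:\ q_j(w)=0\}.$$

**Example 2.** In the linear network with all parameters $1$ and $\beta=1/\alpha$, $n(q)=(q_1^\beta,q_2^\beta,(q_1+q_2)^\beta)$, so $w_1=q_1^\beta+(q_1+q_2)^\beta$ and $w_2=q_2^\beta+(q_1+q_2)^\beta$. If $q_1=0$ then $w_2=2w_1$; if $q_2=0$ then $w_1=2w_2$. On $q_1+q_2=1$ the ratio $w_2/w_1$ falls continuously from $2$ to $\frac12$ as $q_1$ goes from $0$ to $1$. Hence $\mathcal W_\alpha=\{w\in\mathbb R_+^2:\frac12w_1\le w_2\le 2w_1\}$ for every $\alpha$. For the point $w=(1,3)$ outside the cone, $\Delta(w)=(0,\frac32,\frac32)$: the constraints $n_1+n_3\ge1$, $n_2+n_3\ge3$ hold, the second with equality, and the Lagrange conditions $n_i^\alpha=(A'q)_i$ hold with $q=(0,(\frac32)^\alpha)$, where $q_1=0$ fits the slack first constraint.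

**SRBM.** Let $\gamma^j$ be the unit vector along the positive $j$th axis, and $\eta$ a Borel probability measure on $\mathcal W_\alpha$. An SRBM with data $(\mathcal W_\alpha,\theta,\Gamma,\{\gamma^j:j\in\mathbb J\},\eta)$ is an adapted $\mathbf J$-dimensional process $\tilde W$ on some filtered probability space $(\Omega,\mathcal F,\{\mathcal F_t\},\mathbb P)$ such that:

- (i) a.s., $\tilde W(t)=\tilde W(0)+\tilde X(t)+\tilde U(t)$ for all $t\ge0$;
- (ii) a.s., $\tilde W$ has continuous paths and stays in $\mathcal W_\alpha$; $\tilde W(0)$ has distribution $\eta$;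
- (iii) $\tilde X$ is a Brownian motion from the origin with drift $\theta$ and covariance $\Gamma$, and $\{\tilde X(t)-\theta t,\mathcal F_t\}$ is a martingale;
- (iv) $\tilde U(t)=\sum_j\gamma^j\tilde U_j(t)$, each $\tilde U_j$ is adapted, and a.s. $\tilde U_j(0)=0$, $\tilde U_j$ is continuous and nondecreasing, and $\tilde U_j(t)=\int_0^t1_{\{\tilde W(s)\in\mathcal W^j_\alpha\}}\,d\tilde U_j(s)$ for all $t\ge 0$.

In coordinates: $\tilde U_j$ grows only while $q_j(\tilde W)=0$.

**Example 3.** In the linear network the SRBM is a planar Brownian motion in the wedge of Example 2, pushed in direction $(1,0)$ on the side $w_2=2w_1$ and in direction $(0,1)$ on the side $w_1=2w_2$. Both directions point into the wedge.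

**A remark on (iii).** The process $\tilde X(t)-\theta t$ is a continuous $\mathcal F_t$-martingale with the law of a Brownian motion. Its bracket is the limit in probability of sums of products of increments, hence depends only on the law, and equals $\Gamma t$. By Lévy's theorem it is an $\mathcal F_t$-Brownian motion; in particular its increments after time $t$ are independent of $\mathcal F_t$. By path continuity, the same is true for the usual augmentation of $\mathcal F_t$, which we use from now on.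

## 3. Conjecture 5.1, and what is proved about it

Convergence in distribution of processes means weak convergence of laws on $D([0,\infty),\mathbb R^{\mathbf J})$ with the Skorokhod $J_1$ topology. In words, the question is: if the scaled network starts near the invariant manifold, does its workload behave in the limit like the SRBM on the workload cone? It is Conjecture 5.1 of the paper "State space collapse and diffusion approximation for a network operating under a fair bandwidth sharing policy".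

**Conjecture 5.1.** Let $\alpha\in(0,\infty)$. Suppose that the limit distribution of $\hat W^r(0)$ is $\eta$, a probability distribution on $\mathcal W_\alpha$, and that $|\hat N^r(0)-\Delta(\hat W^r(0))|\to0$ in probability. Then $\hat W^r$ converges in distribution to a process $\tilde W$ that is an SRBM with data $(\mathcal W_\alpha,\theta,\Gamma,\{\gamma^j\},\eta)$.

The conjecture is false for general $\alpha$.

**Theorem 1.** Let $\alpha\in(0,1)$. There is a network ($A$ of full row rank, containing the single-resource route $\{j\}$ for every $j$), with $\nu_i^r=\mu_i^r=1$ for all $r,i$ and $C=A\mathbf 1$ (so $\rho=\mathbf 1$, $A\rho^r=C$, $\theta=0$, $\Gamma=2AA'$), for which Conjecture 5.1 is false. The violation occurs with deterministic initial states $N^r(0)$ and $\eta$ a point mass.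

**Theorem 2 (complements, not used for Theorem 1).**
(a) For every network as above, every $\alpha\in(0,\infty)$ and every $w\in\mathcal W_\alpha$, an SRBM with data $(\mathcal W_\alpha,\theta,\Gamma,\{\gamma^j\},\delta_w)$ exists.
(b) For the networks of Theorem 1 there is $w^0\in\mathcal W_\alpha$ such that the SRBMs with $\eta=\delta_{w^0}$ have at least two different laws.
(c) If $\alpha=1$, the SRBM is unique in law for every network and every $\eta$.

The convergence statement is not decided here for any individual $\alpha\ge1$. For $\alpha=1$ only uniqueness in law of the SRBM is shown.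

Throughout, $\beta:=1/\alpha$.

## 4. One resource, and the case $\alpha=1$

**One resource.** If $\mathbf J=1$, then $w(q)$ is a positive multiple of $q^\beta$, so $\mathcal W_\alpha=[0,\infty)$ with face $\{0\}$. By the classical Skorokhod reflection formula, $\tilde U(t)=\sup_{s\le t}\big(-\tilde W(0)-\tilde X(s)\big)^+$. So the SRBM is a function of $\tilde W(0)$ and $\tilde X$, and is unique in law for every $\alpha$.

**The case $\alpha=1$.** Here $w(q)=Sq$ with $S=A\,\mathrm{diag}(\rho_i/(\mu_i\kappa_i))A'$, which is symmetric positive definite. Let $w=w_0+x+u$ and $w'=w_0+x+u'$ be continuous with values in $\mathcal W_1$, driven by the same continuous $x$, where $u,u'$ are continuous from $0$ with nondecreasing components and $q_j(w)\,du_j=0=q_j(w')\,du'_j$. Write $q=q(w)$, $q'=q(w')$. The driving path cancels in $w-w'$, so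
$$d\big[(w-w')'S^{-1}(w-w')\big]=2(q-q')\cdot(du-du')=-2q'\cdot du-2q\cdot du'\le0,$$
and $w=w'$. Two solutions with the same noise coincide.

**Where this stops for $\alpha\ne1$.** We always have $(q(w)-q(w'))\cdot(du-du')\le0$. To use it we need a function of $(w,w')$ whose differential is $\sum_j(q_j(w)-q_j(w'))(dw_j-dw'_j)$. In the interior of the cone $q(\cdot)$ is smooth, since $w(q)$ has the invertible derivative $A\,\mathrm{diag}(\cdot)A'$ there. Compare the $w'_k$-derivative of the coefficient of $dw_j$, which is $-\partial_kq_j(w')$, with the $w_j$-derivative of the coefficient of $dw'_k$, which is $-\partial_jq_k(w)$. A closed form would require them to agree for all $w,w'$, hence a constant derivative of $q(\cdot)$. But $w(\lambda q)=\lambda^\beta w(q)$, so $q(\cdot)$ is homogeneous of degree $\alpha$, and a constant derivative forces $\alpha=1$. The argument gives nothing for $\alpha\neq1$, and we look for trouble near the boundary of the cone, where its shape depends on $\alpha$.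

## 5. A cusp, and the speed of expulsion from it

**Example 4.** Take resources $1_+,1_-,f$ and routes $\{1_+\},\{1_-\},\{f\},b=\{1_+,1_-,f\}$, with $\kappa_i=\nu_i=\mu_i=1$ and $C=A\mathbf 1$. Write $X=q_{1_+}+q_{1_-}$ and $u=q_f$. Then
$$w_{1_\pm}=q_{1_\pm}^\beta+(X+u)^\beta,\qquad w_f=u^\beta+(X+u)^\beta .$$
Let $\alpha<1$, so $\beta>1$, and look near $q^0=(0,0,1)$, $w^0=(1,1,2)$. Put $Y=\frac12(w_{1_+}+w_{1_-})$ and $\xi=w_{1_+}-w_{1_-}=q_{1_+}^\beta-q_{1_-}^\beta$. For given $X$, $\xi$ increases with $q_{1_+}\in[0,X]$, so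
$$|\xi|\le\ell:=X^\beta,\qquad \xi=-\ell\ \text{ if }q_{1_+}=0,\qquad \xi=\ell\ \text{ if }q_{1_-}=0 .$$
On the slice $w_f=2$ we linearize, with $du=u-1$: the terms $q_{1_\pm}^\beta=O(X^\beta)$ are of higher order because $\beta>1$, so $Y-1\approx\beta(X+du)$ and $0\approx\beta\,du+\beta(X+du)$, whence $du\approx-X/2$ and $X\approx\frac2\beta(Y-1)$. In the $(Y,\xi)$-plane the slice looks like $|\xi|\le\big(\frac2\beta(Y-1)\big)^\beta$: a cusp with tip at $w^0$.

**The exact identity.** Let $\tilde W=\tilde W(0)+B+U$ be an SRBM here ($\theta=0$, $\Gamma=2AA'$), let $B^-=B_{1_+}-B_{1_-}$, and let $y=\frac12(U_{1_+}+U_{1_-})$ be the part of $Y$ due to pushing. The bracket of $B^-$ is $2\sum_i(A_{1_+i}-A_{1_-i})^2t=4t$, and $d\xi=dB^-+dU_{1_+}-dU_{1_-}$. Since $U_{1_\pm}$ grows only when $q_{1_\pm}=0$, $\xi(dU_{1_+}-dU_{1_-})=-\ell(dU_{1_+}+dU_{1_-})=-2\ell\,dy$. Itô's formula for $\xi^2$ gives $d(\xi^2)=2\xi\,dB^--4\ell\,dy+4\,dt$, that is,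
$$\ell\,dy=dt+\tfrac12\xi\,dB^--\tfrac14d(\xi^2). \tag{1}$$

**What it says (heuristically).** The pair $1_\pm$ forms a narrow tube of half-width $\ell$, and both walls push $Y$ up. The last two terms of (1) average out because $|\xi|\le\ell$ is small, so $y'\approx1/\ell$ with $\ell\approx c\,y^\beta$. Hence $y\approx(\text{const}\cdot t)^{1/(1+\beta)}$. The Brownian part of $Y$ is of order $t^{1/2}$, and $\frac1{1+\beta}<\frac12$ exactly when $\beta>1$. So near the tip the expulsion is faster than the noise: to leading order the motion is deterministic, an ODE.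

## 6. Two cusps leave along one ray; a third resource gives two

A deterministic expulsion can be made ambiguous if there are two competing tubes. Suppose two pairs $1_\pm,2_\pm$ form tubes of half-widths $\ell_g=c_gX_g^\beta$, $g=1,2$, and the linearized geometry gives $(X_1,X_2)=Qy$ for a symmetric positive definite $Q$. The model motion is $y_g'=v_g/\ell_g$. With $z=y_2/y_1$,
$$\frac{dy_2}{dy_1}=\varphi(z),\qquad \frac{dz}{d\log y_1}=\varphi(z)-z,\qquad \varphi(z)=\frac{v_2c_1}{v_1c_2}\Big(\frac{Q_{11}+Q_{12}z}{Q_{12}+Q_{22}z}\Big)^\beta .$$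
The derivative of the fraction has the sign of $Q_{12}^2-Q_{11}Q_{22}<0$. So $\varphi$ is decreasing where $X_1,X_2>0$, $\varphi(z)=z$ has at most one solution, and it attracts. **Here the plan stops:** two tubes alone cannot have two attracting rays, because $Q$ is positive definite. We need $\varphi(z)-z$ to go from $+$ to $-$ twice, so in between $\varphi$ has to grow faster than $z$.

The way out is a third resource with multiplier $h=q_3$, which enters the width of the second tube as $(X_2+h)^\beta-h^\beta$. While $h>0$, the geometry will give $X_2+h=y_1$: raising $y_2$ raises $X_2$ but lowers $h$ by the same amount. When $h$ is near $0$, the width $y_1^\beta-h^\beta$ is, to first order, independent of $y_2$, as $\beta>1$. Meanwhile larger $y_2$ widens tube 1, which slows $y_1$ and so raises $\varphi$. This feedback can make $\varphi$ grow faster than $z$. Once $h$ reaches $0$, resource 3 starts to push, and the remaining $2\times2$ geometry is again positive definite, so $\varphi$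 decreases. The result is one attracting ray with $h>0$ and another with $h=0$.

## 7. What the conjecture would imply for nearby starting points

Before building the network, we fix what has to be shown about its SRBMs.

**Lemma 1.** Consider a network with $\nu^r=\mu^r=\mathbf 1$, $C=A\mathbf 1$. Suppose there are points $w^{s,R}\in\mathcal W_\alpha$, for $s\in(0,s_1]$ and $R\in\{\mathsf H,\mathsf L\}$, with $w^{s,R}\to w^0\in\mathcal W_\alpha$ as $s\to0$, a time $t_1>0$, and open sets $E_{\mathsf H},E_{\mathsf L}\subset\mathbb R^{\mathbf J}$ with disjoint closures, such that every SRBM with $\theta=0$, $\Gamma=2AA'$, $\eta=\delta_{w^{s,R}}$ satisfies $\mathbb P(\tilde W(t_1)\in E_R)\ge\frac34$. Then Conjecture 5.1 fails for this network, with deterministic initial states and $\eta$ a point mass.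

*Proof.* Suppose the conjecture holds for all deterministic initial states with point mass $\eta$. Take $r\in\mathbb N$, $s^{(m)}=s_1/m$, and $n^{m,R}=\Delta(w^{s^{(m)},R})$.

**Step 1: a fixed starting point.** For fixed $m,R$ let $N^r(0)=\lfloor r\,n^{m,R}\rfloor$ componentwise. Then $\hat N^r(0)\to n^{m,R}$ and $\hat W^r(0)=A\hat N^r(0)\to An^{m,R}=w^{s^{(m)},R}$. By continuity of $\Delta$, $\hat N^r(0)-\Delta(\hat W^r(0))\to n^{m,R}-\Delta(w^{s^{(m)},R})=0$. So $\hat W^r$ converges in law to an SRBM started at $w^{s^{(m)},R}$. The limit has continuous paths and evaluation at $t_1$ is $J_1$-continuous at such paths, so $\hat W^r(t_1)$ converges in law to its value at $t_1$. As $E_R$ is open, the portmanteau theorem gives $\liminf_r\mathbb P(\hat W^r(t_1)\in E_R)\ge\frac34$. Hence there is $r_m$, which we may take strictly increasing in $m$, such that $\mathbb P(\hat W^r(t_1)\in E_R)\ge\frac23$ for all $r\ge r_m$ and both $R$ when $N^r(0)=\lfloor r\,n^{m,R}\rfloor$.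

**Step 2: interlacing.** For $r\ge r_1$ let $m(r)=\max\{m:r_m\le r\}$, so $m(r)\to\infty$. Let $R(r)=\mathsf H$ for even $r$, $R(r)=\mathsf L$ for odd $r$, and $N^r(0)=\lfloor r\,n^{m(r),R(r)}\rfloor$ (and $N^r(0)=0$ for $r<r_1$). Rounding costs $O(1/r)$, and $n^{m,R}\to\Delta(w^0)$ as $m\to\infty$ by continuity of $\Delta$. So $\hat N^r(0)\to\Delta(w^0)$, $\hat W^r(0)\to w^0$, and $\hat N^r(0)-\Delta(\hat W^r(0))\to0$. The hypotheses hold with $\eta=\delta_{w^0}$, so $\hat W^r(t_1)$ converges in law to $\tilde W(t_1)$ for one SRBM $\tilde W$. Since $r\ge r_{m(r)}$, we have $\mathbb P(\hat W^r(t_1)\in E_{R(r)})\ge\frac23$ for $r\ge r_1$. The portmanteau theorem for the closed sets $\overline{E_R}$, along even and along odd $r$, gives $\mathbb P(\tilde W(t_1)\in\overline{E_{\mathsf H}})\ge\frac23$ and $\mathbb P(\tilde W(t_1)\in\overline{E_{\mathsf L}})\ge\frac23$. The closures are disjoint, so this is impossible. $\square$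

## 8. The network

Let $\alpha\in(0,1)$, so $\beta>1$, and fix an integer $k\ge1$ with $k\ge2/(\beta-1)$.

**Resources** ($\mathbf J=6+k$): $1_+,1_-,2_+,2_-,3$ and $f_0,f_1,\dots,f_k$. The multipliers of the $f_m$ will stay near $1$.

**Routes:** $\{j\}$ for every resource $j$; $\{2_+,3\}$ and $\{2_-,3\}$; $a=\{2_+,2_-,3,f_0\}$; $b=\{1_+,1_-,f_0,f_1,\dots,f_k\}$; and $e_m=\{2_+,2_-,f_m\}$ for $m=1,\dots,k$.

The columns of the routes $\{j\}$ form an identity block, so $A$ has full row rank. Take $\nu^r_i=\mu^r_i=1$, $C=A\mathbf 1$, and $\kappa_i=c_i^{-\alpha}$ with $c_i>0$, so that $n(q)_i=c_i(A'q)_i^\beta$. With $\varepsilon\in(0,1)$ and $c_1,c_2>0$ to be chosen, let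
$$c_{\{1_\pm\}}=c_1,\quad c_{\{2_\pm\}}=c_2,\quad c_{\{3\}}=c_{\{2_\pm,3\}}=1,\quad c_a=\tfrac1\beta,\quad c_b=\tfrac{(k+1)^{1-\beta}}{\beta\varepsilon},\quad c_{e_m}=\tfrac1{\beta\varepsilon^2},\quad c_{\{f_0\}}=\tfrac1\beta,\quad c_{\{f_m\}}=\tfrac1{\beta\varepsilon}\ (m\ge1).$$
For $\alpha=1/3$ we may take $k=1$: then there are $7$ resources and $12$ routes.

Write $X_g=q_{g_+}+q_{g_-}$ ($g=1,2$), $h=q_3$, $u_m=q_{f_m}$, $q_K=(q_{1_\pm},q_{2_\pm},q_3)$, and
$$N_a=c_a(X_2+h+u_0)^\beta,\qquad N_b=c_b\Big(X_1+\sum_{m=0}^ku_m\Big)^\beta,\qquad N_m=c_{e_m}(X_2+u_m)^\beta\ (1\le m\le k).$$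
Reading off which routes use which resource,
$$\begin{aligned}w_{1_\pm}&=c_1q_{1_\pm}^\beta+N_b,\qquad w_{2_\pm}=c_2q_{2_\pm}^\beta+(q_{2_\pm}+h)^\beta+N_a+\textstyle\sum_{m\ge1}N_m,\\ w_3&=h^\beta+(q_{2_+}+h)^\beta+(q_{2_-}+h)^\beta+N_a,\\ w_{f_0}&=c_{\{f_0\}}u_0^\beta+N_a+N_b,\qquad w_{f_m}=c_{\{f_m\}}u_m^\beta+N_b+N_m\quad(m\ge1).\end{aligned}\tag{2}$$

Let $q^0$ have $q^0_K=0$ and $u_m=1$ for all $m$, and let $w^0=w(q^0)$. A superscript $0$ denotes values at $w^0$. Define
$$Y_1=\tfrac12(w_{1_+}+w_{1_-}),\quad Y_2=\tfrac12(w_{2_+}+w_{2_-}),\quad Y_3=w_3,\quad \zeta=(Y_1,Y_2,Y_3,w_{f_0},\dots,w_{f_k}),\quad \xi_g=w_{g_+}-w_{g_-},$$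
$$\ell_1=c_1X_1^\beta,\qquad \ell_2=c_2X_2^\beta+(X_2+h)^\beta-h^\beta .$$
From (2), $\xi_1=c_1(q_{1_+}^\beta-q_{1_-}^\beta)$ and $\xi_2=c_2(q_{2_+}^\beta-q_{2_-}^\beta)+(q_{2_+}+h)^\beta-(q_{2_-}+h)^\beta$. For fixed $X_g$ and $h$ these increase with $q_{g_+}\in[0,X_g]$, where $q_{g_-}=X_g-q_{g_+}$. The end values are $\mp\ell_g$, so
$$|\xi_g|\le\ell_g,\qquad \xi_g=-\ell_g\ \text{ if }q_{g_+}=0,\qquad \xi_g=\ell_g\ \text{ if }q_{g_-}=0. \tag{3}$$

## 9. The cone near $w^0$

The aim is to express $(X_1,X_2,h)$ through $\zeta$ to first order. Let $\chi=(X_1,X_2,h,u_0,\dots,u_k)$, $\chi^0=(0,0,0,1,\dots,1)$, and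
$$\mathcal T(\chi)=\Big(N_b,\;N_a+\sum_{m\ge1}N_m,\;N_a,\;c_{\{f_0\}}u_0^\beta+N_a+N_b,\;(c_{\{f_m\}}u_m^\beta+N_b+N_m)_{m\ge1}\Big).$$
By (2), $\zeta(w(q))=\mathcal T(\chi)+O(|q_K|^\beta)$, with equality $\zeta^0=\mathcal T(\chi^0)$ at $q^0$. Near $\chi^0$, $\mathcal T$ is smooth and is the gradient of
$$\tfrac1{\beta+1}\Big[c_b\big(X_1+\textstyle\sum_{m\ge0}u_m\big)^{\beta+1}+c_a(X_2+h+u_0)^{\beta+1}+\sum_{m\ge1}c_{e_m}(X_2+u_m)^{\beta+1}+\sum_{m\ge0}c_{\{f_m\}}u_m^{\beta+1}\Big].$$
All the linear forms in it are positive at $\chi^0$. They vanish together only at $0$: first all $u_m=0$, then $X_2=0$ from a form $X_2+u_m$, then $h=0$ and $X_1=0$. The Jacobian $\mathcal J$ of $\mathcal T$ at $\chi^0$ is a sum of positive multiples of the squares of these forms, so it is symmetric positive definite. Let $\theta_0=\min(\beta,2)-1>0$.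

**Lemma 2.** There are $r_0\in(0,\frac12]$ and $K$ such that for $q\in\mathbb R^{\mathbf J}_+$ with $|q-q^0|\le r_0$ and $\zeta=\zeta(w(q))$,
$$|\chi-\chi^0|+|q-q^0|\le K|\zeta-\zeta^0|,\qquad |\chi-\chi^0-\mathcal J^{-1}(\zeta-\zeta^0)|\le K|\zeta-\zeta^0|^{1+\theta_0}.$$

*Proof.* Since $q\ge0$, $q_{g_\pm}\le X_g$. Hence $|q_K|\le K|\chi-\chi^0|$ and $|q-q^0|\le K|\chi-\chi^0|\le K^2r_0$. As $\mathcal J$ is invertible, for small $r_0$
$$|\chi-\chi^0|\le K|\mathcal T(\chi)-\zeta^0|\le K|\zeta-\zeta^0|+K|q_K|^\beta\le K|\zeta-\zeta^0|+Kr_0^{\beta-1}|\chi-\chi^0| .$$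
As $\beta>1$, for $r_0$ small the last term is at most $\frac12|\chi-\chi^0|$ and can be absorbed; this is the first claim. Taylor expansion gives $\zeta-\zeta^0=\mathcal J(\chi-\chi^0)+O(|\chi-\chi^0|^2)+O(|\chi-\chi^0|^\beta)$. Apply $\mathcal J^{-1}$ and the first claim. $\square$

**The matrix $Q$.** Let $Q$ be the $3\times3$ block of $\mathcal J^{-1}$ that maps increments $(y_1,y_2,y_3)$ of $(Y_1,Y_2,Y_3)$, with zero increments of all $w_{f_m}$, to $(X_1,X_2,h)$. It is a diagonal block of a symmetric positive definite matrix, hence itself symmetric positive definite. We compute it. With the chosen constants the linearized equations at $\chi^0$ are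
$$\begin{aligned}&dN_b=y_1=\tfrac1\varepsilon\Big(dX_1+\sum_{m\ge0}du_m\Big),\quad dN_a=y_3=dX_2+dh+du_0,\quad dN_m=\tfrac1{\varepsilon^2}(dX_2+du_m),\\ &\sum_{m\ge1}dN_m=y_2-y_3,\qquad du_0+dN_a+dN_b=0,\qquad \tfrac1\varepsilon du_m+dN_b+dN_m=0\ (m\ge1).\end{aligned}$$
So $du_0=-(y_1+y_3)$ and $du_m=-\varepsilon(y_1+dN_m)$, and then $dX_2=\varepsilon^2dN_m-du_m=(\varepsilon^2+\varepsilon)dN_m+\varepsilon y_1$. Hence all $dN_m$ are equal, $dN_m=(y_2-y_3)/k$. Also $dX_1=\varepsilon y_1-\sum_{m\ge0}du_m$ and $dX_2+dh=y_3-du_0$. With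
$$\omega:=\varepsilon(1+\varepsilon)/k,\qquad P:=1+(k+1)\varepsilon,$$
the result is
$$\begin{aligned}X_1&=Py_1+\varepsilon y_2+(1-\varepsilon)y_3,\qquad X_2=\varepsilon y_1+\omega(y_2-y_3),\\ h&=(1-\varepsilon)y_1-\omega y_2+(2+\omega)y_3,\qquad X_2+h=y_1+2y_3.\end{aligned}\tag{4}$$

## 10. Two regimes and their slope functions

Put $z^*:=(1-\varepsilon)/\omega$. Slopes $z=y_2/y_1$ below $z^*$ allow $h>0$ with resource 3 idle; at slopes above $z^*$ resource 3 must push to keep $h=0$.

**Regime $\mathsf H$** ($y_1>0$, $0\le y_2<z^*y_1$). Put $y_3^{\mathsf H}=0$ in (4):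
$$X_1^{\mathsf H}=Py_1+\varepsilon y_2,\quad X_2^{\mathsf H}=\varepsilon y_1+\omega y_2,\quad h^{\mathsf H}=(1-\varepsilon)y_1-\omega y_2>0,$$
$$\lambda_1^{\mathsf H}=c_1(X_1^{\mathsf H})^\beta,\qquad \lambda_2^{\mathsf H}=c_2(X_2^{\mathsf H})^\beta+y_1^\beta-(h^{\mathsf H})^\beta.$$

**Regime $\mathsf L$** ($y_1>0$, $y_2\ge z^*y_1$). Choose $y_3$ so that $h=0$ in (4), namely $y_3^{\mathsf L}=\frac{\omega y_2-(1-\varepsilon)y_1}{2+\omega}\ge0$. Then
$$X_1^{\mathsf L}=p_1y_1+p_2y_2,\quad X_2^{\mathsf L}=y_1+2y_3^{\mathsf L}=p_2y_1+r_2y_2,\quad h^{\mathsf L}=0,\qquad \lambda_1^{\mathsf L}=c_1(X_1^{\mathsf L})^\beta,\quad \lambda_2^{\mathsf L}=(1+c_2)(X_2^{\mathsf L})^\beta,$$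
$$p_1=P-\tfrac{(1-\varepsilon)^2}{2+\omega},\qquad p_2=\varepsilon+\tfrac{(1-\varepsilon)\omega}{2+\omega}=\tfrac{2\varepsilon+\omega}{2+\omega},\qquad r_2=\tfrac{2\omega}{2+\omega},$$
all positive. So in regime $R$, $\lambda_g^R$ is the value of $\ell_g$ at $(X_1^R,X_2^R,h^R)$. The matrix $\begin{pmatrix}p_1&p_2\\p_2&r_2\end{pmatrix}$ is the Schur complement of the entry $Q_{33}=2+\omega$ in $Q$, so it is positive definite and $p_1r_2>p_2^2$.

**Properties.** Each $\lambda_g^R$ is homogeneous of degree $\beta$, positive, $C^1$, and nondecreasing in $y_1$ and in $y_2$. Only $\lambda^{\mathsf H}_2$ needs a word: $0<h^{\mathsf H}\le(1-\varepsilon)y_1<y_1$ gives positivity; the $y_1$-derivative of $y_1^\beta-(h^{\mathsf H})^\beta$ is $\beta\big(y_1^{\beta-1}-(1-\varepsilon)(h^{\mathsf H})^{\beta-1}\big)>0$; and $h^{\mathsf H}$ decreases in $y_2$.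

**Slope functions.** Let $\varphi_R(z)=2\lambda_1^R(1,z)/\lambda_2^R(1,z)$. (The factor $2$ will be $v_2/v_1$, the ratio of the noise intensities of the two tubes.)

**Lemma 3.** One can choose $\varepsilon,c_1,c_2>0$ and $0<z_1<z^*<z_2<z_\bullet<z_3$ with
$$\varphi_{\mathsf H}(z_1)<z_1,\qquad \varphi_{\mathsf L}(z_2)>z_2,\qquad \varphi_{\mathsf L}(z_3)<z_3,\qquad \varphi_{\mathsf L}>z^*\text{ on }[z_2,z_3].$$

*Proof.* **Step 1: regime $\mathsf H$ with $c_2=0$.** Here $h^{\mathsf H}(1,z)=\omega(z^*-z)$, so $\varphi_{\mathsf H}(z)=2c_1(P+\varepsilon z)^\beta/\big(1-(\omega(z^*-z))^\beta\big)$, which extends continuously to $z^*$. Since $\beta>1$, the denominator has zero left derivative at $z^*$. Hence the left derivative of $\log(\varphi_{\mathsf H}(z)/z)$ at $z^*$ is $\frac{\beta\varepsilon}{P+\varepsilon z^*}-\frac1{z^*}$, which is positive iff $(\beta-1)\varepsilon z^*>P$. As $\varepsilon z^*=k\frac{1-\varepsilon}{1+\varepsilon}$, this reads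
$$(\beta-1)k\,\tfrac{1-\varepsilon}{1+\varepsilon}>1+(k+1)\varepsilon,$$
true for small $\varepsilon$ because $(\beta-1)k\ge2$. Fix such an $\varepsilon$. Then some $z_1\in(0,z^*)$ has $\varphi_{\mathsf H}(z_1)/z_1<\varphi_{\mathsf H}(z^*)/z^*$. Since $\varphi_{\mathsf H}$ is proportional to $c_1$, we can choose $c_1$ with $\varphi_{\mathsf H}(z_1)<z_1$ and $\varphi_{\mathsf H}(z^*)>z^*$.

**Step 2: regime $\mathsf L$ with $c_2=0$.** At $z=z^*$ we have $y_3^{\mathsf L}=0$, $X_1^{\mathsf L}=P+\varepsilon z^*$, $X_2^{\mathsf L}=1$, so $\varphi_{\mathsf L}(z^*)=\varphi_{\mathsf H}(z^*)>z^*$. On $[z^*,\infty)$, $\varphi_{\mathsf L}=2c_1\big(\frac{p_1+p_2z}{p_2+r_2z}\big)^\beta$ is strictly decreasing since $p_2^2<p_1r_2$. So there is a unique $z_\bullet>z^*$ with $\varphi_{\mathsf L}(z_\bullet)=z_\bullet$. For $z^*<z_2<z_\bullet<z_3$ we get $\varphi_{\mathsf L}(z_2)>z_\bullet>z_2$ and $\varphi_{\mathsf L}(z_3)<z_\bullet<z_3$. Taking $z_3$ close to $z_\bullet$ gives $\varphi_{\mathsf L}\ge\varphi_{\mathsf L}(z_3)>z^*$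 on $[z_2,z_3]$.

**Step 3: $c_2>0$.** All inequalities are strict and $\varphi_{\mathsf H}(z_1)$, $\varphi_{\mathsf L}|_{[z_2,z_3]}$ depend continuously on $c_2$, so they persist for small $c_2>0$ with the same $z_1,z_2,z_\bullet,z_3$. $\square$

Fix these parameters. By continuity we can fix $\varsigma>0$ with $\varsigma<z_1/4$, $z_1+\varsigma<z^*<z_2-\varsigma$ and
$$\sup_{|z-z_1|\le\varsigma}\varphi_{\mathsf H}<z_1,\quad \inf_{|z-z_2|\le\varsigma}\varphi_{\mathsf L}>z_2,\quad \sup_{|z-z_3|\le\varsigma}\varphi_{\mathsf L}<z_3,\quad \inf_{[z_2-\varsigma,\,z_3+\varsigma]}\varphi_{\mathsf L}>z^*+\varsigma. \tag{5}$$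
Fix also $z^-\in(z_1+\varsigma,z^*)$ and $z^+\in(z^*,z_2-\varsigma)$.

## 11. Starting points on two sides of $w^0$

For small $s>0$ let $\hat y=(1,z_1/2,0)$ if $R=\mathsf H$ and $\hat y=(1,z_\bullet,y_3^{\mathsf L}(1,z_\bullet))$ if $R=\mathsf L$. Let $(\hat X_1,\hat X_2,\hat h,\hat u)=\mathcal J^{-1}(\hat y,0)$. By (4) and Section 10, $\hat X_1,\hat X_2>0$, with $\hat h>0$ for $\mathsf H$ and $\hat h=0$ for $\mathsf L$. Let $q^{s,R}$ have
$$q_{g_\pm}=s\hat X_g/2,\qquad q_3=s\hat h,\qquad q_{f_m}=1+s\hat u_m,\qquad\text{and}\quad w^{s,R}=w(q^{s,R})\in\mathcal W_\alpha.$$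
Here $\chi-\chi^0=s\mathcal J^{-1}(\hat y,0)$ exactly. Taylor expansion of $\mathcal T$ and $\zeta=\mathcal T(\chi)+O(|q_K|^\beta)$, together with $q_{g_+}=q_{g_-}$, give
$$\zeta-\zeta^0=s(\hat y,0)+O(s^{1+\theta_0}),\qquad \xi_1=\xi_2=0\ \text{ at }w^{s,R},\qquad w^{s,R}\to w^0\ \text{ as }s\to0. \tag{6}$$
For $b_0>0$ let
$$E_{\mathsf H}=\{Y_1-Y_1^0>b_0,\ Y_2-Y_2^0<z^-(Y_1-Y_1^0)\},\qquad E_{\mathsf L}=\{Y_1-Y_1^0>b_0,\ Y_2-Y_2^0>z^+(Y_1-Y_1^0)\},$$
as subsets of $\mathbb R^{\mathbf J}$ ($Y_1,Y_2$ are linear in $w$). They are open. On both closures $Y_1-Y_1^0\ge b_0>0$, and $z^-<z^+$, so the closures are disjoint.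

**Proposition 4.** There are $t_1,b_0,s_1>0$ such that for $R\in\{\mathsf H,\mathsf L\}$, all $s\in(0,s_1]$ and every SRBM $\tilde W$ with $\theta=0$, $\Gamma=2AA'$, $\eta=\delta_{w^{s,R}}$: $\mathbb P(\tilde W(t_1)\in E_R)\ge\frac34$.

## 12. Proof of Proposition 4

The plan is a bootstrap. As long as the path stays in a tube around the model motion of regime $R$, the estimates show that it is strictly inside the tube. So with good probability it does not leave before $t_1$.

Write $\tilde W=\tilde W(0)+B+U$, where $B$ is an $\mathcal F_t$-Brownian motion by the remark in Section 2. All quantities of Section 8 are evaluated along $\tilde W$; they are continuous in time since $q(\cdot)$ is continuous. $K$ denotes constants, changing from line to line, that do not depend on $s,t$ or on two small parameters $\varrho\in(0,\frac12]$, $s_0\in(0,1]$ chosen at the end.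

**Step 1: separate pushing from noise.** Let $B^g=B_{g_+}-B_{g_-}$ and
$$y_g=Y_g(0)-Y_g^0+\tfrac12(U_{g_+}+U_{g_-})\ (g=1,2),\qquad y_3=Y_3(0)-Y_3^0+U_3 .$$
These are continuous, adapted and nondecreasing. As long as no $U_{f_m}$ has increased, $\zeta-\zeta^0=(y,\,w_f(0)-w_f^0)+B^\zeta$, where $w_f=(w_{f_0},\dots,w_{f_k})$ and $B^\zeta$ is a fixed linear image of $B$. By (6), $y(0)=s\hat y+O(s^{1+\theta_0})$, $w_f(0)-w_f^0=O(s^{1+\theta_0})$, and $y_1\ge y_1(0)\ge s/2$ for small $s$.

**Step 2: the exact identity for both tubes.** The bracket of $B^g$ is $\sigma_g^2t$ with $\sigma_g^2=2\sum_i(A_{g_+i}-A_{g_-i})^2$. For $g=1$ the routes $\{1_+\},\{1_-\}$ contribute, and for $g=2$ the routes $\{2_\pm\},\{2_\pm,3\}$. So $\sigma_1^2=4$ and $\sigma_2^2=8$. We have $d\xi_g=dB^g+dU_{g_+}-dU_{g_-}$, and $dU_{g_\pm}$ is carried by $\{q_{g_\pm}=0\}$. By (3), $\xi_g(dU_{g_+}-dU_{g_-})=-\ell_g(dU_{g_+}+dU_{g_-})=-2\ell_g\,dy_g$. Itô's formula, $d(\xi_g^2)=2\xi_g\,d\xi_g+\sigma_g^2\,dt$, gives with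 $v_g=\sigma_g^2/4$, i.e. $v_1=1$, $v_2=2$,
$$\ell_g\,dy_g=v_g\,dt+\tfrac12\xi_g\,dB^g-\tfrac14\,d(\xi_g^2). \tag{7}$$

**Step 3: the tube.** Put $\lambda_g(t)=\lambda_g^R(y_1(t),y_2(t))$. Let $\tau$ be the first time at which one of the following fails:

- (T1) for $\mathsf H$: $0\le y_2\le(z_1+\varsigma)y_1$; for $\mathsf L$: $(z_2-\varsigma)y_1\le y_2\le(z_3+\varsigma)y_1$;
- (T2) $|\ell_g-\lambda_g|\le\varrho\lambda_g$ for $g=1,2$;
- (T3) $y_1\le s_0$ and $t\le1$;
- (T4) $|q(\tilde W)-q^0|\le r_0$;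
- (T5) for $\mathsf H$: $U_3=0$; for $\mathsf L$: $|y_3-y_3^{\mathsf L}(y_1,y_2)|\le y_1$.

By the choice of $\varsigma$, (T1) keeps the slope $y_2/y_1$ in a compact set inside the range of regime $R$; the edge $y_2=0$ plays no role because $y_2\ge y_2(0)>0$. So $\lambda_g$ is defined and continuous while (T1) holds and a little beyond. On $\{y_1\ge s/2\}$ the conditions define a closed set of values of continuous adapted processes. Hence they all hold on $[0,\tau]$, and $\tau$, the first entrance into an open set, is a stopping time of the (right-continuous) filtration. By (T3), $\tau\le1$.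

*At $t=0$ the conditions hold strictly, for $s$ small depending on $\varrho,s_0$.* (T1): $y_2(0)>0$ and $y_2(0)/y_1(0)\to z_1/2$, resp. $z_\bullet$. (T2): $(X_1,X_2,h)(0)=s(\hat X_1,\hat X_2,\hat h)=sQ\hat y$, and $Q\hat y$ is the point $(X_1^R,X_2^R,h^R)$ at $(\hat y_1,\hat y_2)$. So $\ell_g(0)=s^\beta\lambda_g^R(\hat y_1,\hat y_2)$, while $\lambda_g(0)=s^\beta\lambda_g^R(\hat y_1,\hat y_2)(1+O(s^{\theta_0}))$. (T3), (T4) are clear. (T5), $\mathsf L$: $y_3^{\mathsf L}$ is linear and $\hat y_3=y_3^{\mathsf L}(\hat y_1,\hat y_2)$, so $y_3(0)-y_3^{\mathsf L}(y_1(0),y_2(0))=O(s^{1+\theta_0})$. (T5), $\mathsf H$: $U_3(0)=0$ and $h(0)>0$, so $U_3=0$ on a right neighborhood of $0$. Hence $\tau>0$.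

*First consequences on $[0,\tau]$.* By (T4), $q_{f_m}\ge\frac12$, so all $U_{f_m}$ vanish. Next, $|y|\le Ky_1$: for $y_2$ this is (T1); for $y_3$ in case $\mathsf L$ it is (T5), and in case $\mathsf H$ we have $y_3=y_3(0)=O(s^{1+\theta_0})$ and $s\le2y_1$. By homogeneity and (T1), $K^{-1}y_1^\beta\le\lambda_g\le Ky_1^\beta$. Finally, $\lambda_g$ is continuous, adapted, positive and nondecreasing in $t$. Indeed $y_1,y_2$ are nondecreasing in $t$, and two points $(y_1,y_2)(t')$, $(y_1,y_2)(t)$ with $t'\le t$ are joined inside the region of regime $R$ by first increasing $y_1$ and then $y_2$ (case $\mathsf H$), or in the opposite order (case $\mathsf L$).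

**Step 4: an event on which the noise is small.** Since $\beta>1$ we can fix $\gamma\in(\frac1{1+\beta},\frac12)$. Let $Z_g(t)=\int_0^{t\wedge\tau}(\xi_g/\lambda_g)\,dB^g$. By (3) and (T2), $|\xi_g/\lambda_g|\le1+\varrho\le\frac32$. By Doob's $L^2$ inequality, for $m\ge0$,
$$\mathbb P\Big(\sup_{t\le2^{-m}}|Z_g(t)|>K_12^{-(m+1)\gamma}\Big)\le\frac{4\cdot\frac94\sigma_g^2\,2^{-m}}{K_1^2\,2^{-2(m+1)\gamma}} .$$
As $2\gamma<1$ this is summable over $m$, with sum $O(K_1^{-2})$; likewise for the components of $B$. Outside these events, for $t\in(2^{-(m+1)},2^{-m}]$ we have $|Z_g(t)|\le K_12^{-(m+1)\gamma}\le K_1t^\gamma$. So (after enlarging $K_1$) there is $K_1$, independent of $s,\varrho,s_0$, such that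
$$\Omega_0=\big\{|B(t)|\le K_1t^\gamma,\ |Z_g(t)|\le K_1t^\gamma\ \text{ for all }t\in[0,1],\ g=1,2\big\}$$
has $\mathbb P(\Omega_0)\ge\frac34$. From now on we argue on $\Omega_0$ with $t\le\tau$.

**Step 5: compare $y_g$ with a deterministic clock.** Let
$$y_g^\sharp(t)=\int_0^t\frac{\ell_g}{\lambda_g}\,dy_g,\qquad \Phi_g(t)=y_g(0)+v_g\int_0^t\frac{du}{\lambda_g(u)} .$$
Divide (7) by $\lambda_g$ and integrate:
$$y_g^\sharp(t)=\Phi_g(t)-y_g(0)+\tfrac12Z_g(t)-\tfrac14\int_0^t\lambda_g^{-1}\,d(\xi_g^2).$$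
Since $\lambda_g^{-1}$ is continuous of finite variation and $\xi_g(0)=0$, integration by parts gives
$$\int_0^t\lambda_g^{-1}\,d(\xi_g^2)=\frac{\xi_g^2}{\lambda_g}(t)+\int_0^t\frac{\xi_g^2}{\lambda_g^{2}}\,d\lambda_g .$$
As $\xi_g^2\le\frac94\lambda_g^2$ and $\lambda_g$ is nondecreasing, this lies between $0$ and $\frac92\lambda_g(t)\le Ky_1(t)^\beta$. Also $y_g-y_g(0)-y_g^\sharp=\int_0^t(1-\ell_g/\lambda_g)\,dy_g$. Therefore
$$|y_g^\sharp(t)-(\Phi_g(t)-y_g(0))|\le K(t^\gamma+y_1(t)^\beta),\qquad |y_g(t)-y_g(0)-y_g^\sharp(t)|\le\varrho(y_g(t)-y_g(0))\le K\varrho\,y_1(t). \tag{8}$$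

**Step 6: bound time by scale.** We need $t^\gamma\ll y_1$. Since $\lambda_1$ is nondecreasing and $v_1=1$, (8) and $y_1\le1$ give
$$\frac{t}{Ky_1(t)^\beta}\le\frac t{\lambda_1(t)}\le\Phi_1(t)-y_1(0)\le K(y_1(t)+t^\gamma),$$
so $t\le Ky_1^{1+\beta}+Kt^\gamma y_1^\beta$. If the last term dominates, then $t^{1-\gamma}\le Ky_1^\beta$, so $t\le Ky_1^{\beta/(1-\gamma)}\le Ky_1^{1+\beta}$, because $\gamma>\frac1{1+\beta}$ means $\frac\beta{1-\gamma}>1+\beta$, and $y_1\le1$. In either case
$$t\le Ky_1(t)^{1+\beta},\qquad t^\gamma\le Ky_1(t)^{\gamma(1+\beta)}. \tag{9}$$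
Set $\theta_1=\min\{\theta_0,\gamma(1+\beta)-1\}>0$ and $\epsilon_0=s_0^{\theta_1}$. Since $\theta_1\le\theta_0\le\beta-1$, $s\le2y_1$ and $y_1\le s_0\le1$,
$$t^\gamma+y_1^\beta+y_1^{1+\theta_0}+s^{1+\theta_0}\le K\epsilon_0\,y_1(t).$$

**Step 7: what this gives for the geometry and for $y_g$.** By Step 1, $\zeta-\zeta^0$ differs from $(y,0)$ by $O(s^{1+\theta_0}+t^\gamma)=O(\epsilon_0y_1)$; in particular $|\zeta-\zeta^0|\le Ky_1$. Lemma 2, applicable by (T4), yields
$$|(X_1,X_2,h)-Qy|\le K\epsilon_0\,y_1,\qquad |q-q^0|\le Ky_1 . \tag{10}$$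
If $\epsilon_0\le\varrho$, adding the two parts of (8) gives
$$|y_g-\Phi_g|\le K\varrho\,y_1 . \tag{11}$$
For $\varrho$ small, $\frac12y_1\le\Phi_1\le2y_1$. Then $\Phi_1'=1/\lambda_1\le Ky_1^{-\beta}\le K\Phi_1^{-\beta}$, so $\Phi_1(t)^{1+\beta}\le y_1(0)^{1+\beta}+Kt$ and
$$y_1(t)\le K\big(s+t^{1/(1+\beta)}\big). \tag{12}$$
Finally, $\ell_g$ is a $C^1$ function of $x=(X_1,X_2,h)\in\mathbb R^3_+$, homogeneous of degree $\beta>1$, so
$$|\ell_g(x)-\ell_g(x')|\le K(|x|+|x'|)^{\beta-1}|x-x'| . \tag{13}$$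

**Step 8: strict improvement in regime $\mathsf H$.** We show (T1), (T2), (T5) hold with room to spare on $[0,\tau]$.

*(T2).* Here $y_3=y_3(0)=O(s^{1+\theta_0})=O(\epsilon_0y_1)$, so (10) and (4) give $(X_1,X_2,h)=(X_1^{\mathsf H},X_2^{\mathsf H},h^{\mathsf H})+O(\epsilon_0y_1)$. By (13), $|\ell_g-\lambda_g|\le K\epsilon_0y_1^\beta\le K\epsilon_0\lambda_g<\varrho\lambda_g$ if $s_0$ is small relative to $\varrho$.

*(T5).* By (T1), $h^{\mathsf H}=\omega(z^*y_1-y_2)\ge\omega(z^*-z_1-\varsigma)y_1$, so $h\ge(\omega(z^*-z_1-\varsigma)-K\epsilon_0)y_1>0$ for $s_0$ small. Thus $h>0$ on $[0,\tau]$ and, by continuity, on a right neighborhood of $\tau$, so $U_3=0$ there too.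

*(T1).* The function $\Phi_2-z_1\Phi_1$ is $C^1$ on $[0,\tau]$ and negative at $0$. Let $t\le\tau$ be its first zero. By (11), $|y_2/y_1-z_1|\le K\varrho\le\varsigma$ for $\varrho$ small. By homogeneity and (5) its derivative there is
$$2\lambda_2^{-1}-z_1\lambda_1^{-1}=\lambda_1^{-1}\big(\varphi_{\mathsf H}(y_2/y_1)-z_1\big)<0,$$
impossible at a first zero reached from below. So $\Phi_2<z_1\Phi_1$ on $[0,\tau]$, and (11) gives $y_2\le(z_1+K\varrho)y_1<(z_1+\varsigma)y_1$; also $y_2\ge y_2(0)>0$.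

**Step 9: strict improvement in regime $\mathsf L$.** The new point is to show that resource 3 keeps $h$ negligible.

*(T1).* $\Phi_2-z_2\Phi_1$ is positive at $0$; at a first zero (11) puts $y_2/y_1$ within $\varsigma$ of $z_2$, and the derivative $\lambda_1^{-1}(\varphi_{\mathsf L}(y_2/y_1)-z_2)$ is positive by (5), which is impossible at a first zero reached from above. Likewise $\Phi_2-z_3\Phi_1$ is negative at $0$ and has negative derivative at a first zero. So neither vanishes, and $(z_2-K\varrho)y_1\le y_2\le(z_3+K\varrho)y_1$, strict in (T1) for small $\varrho$.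

*The drift of $\psi$.* Let $\psi=\omega y_2-(1-\varepsilon)y_1=(2+\omega)y_3^{\mathsf L}$. By (10) and (4),
$$h=(2+\omega)y_3-\psi+O(\epsilon_0y_1).$$
We claim that $\psi$ essentially increases, so that only pushing by resource 3 can keep $h\ge0$. Let $t'\le t\le\tau$ and let $\mathsf\Delta$ denote increments over $[t',t]$. We have $dy_g=(\lambda_g/\ell_g)\,dy_g^\sharp$ with $|\lambda_g/\ell_g-1|\le\varrho/(1-\varrho)\le2\varrho$. The first part of (8), at $t$ and $t'$, with (9) gives $|\mathsf\Delta y_g^\sharp-\mathsf\Delta\Phi_g|\le K\epsilon_0y_1(t)$, since $y_1$ is nondecreasing. Hence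
$$\mathsf\Delta\psi\ge\omega(1-2\varrho)\mathsf\Delta y_2^\sharp-(1-\varepsilon)(1+2\varrho)\mathsf\Delta y_1^\sharp\ge\omega(1-2\varrho)\mathsf\Delta\Phi_2-(1-\varepsilon)(1+2\varrho)\mathsf\Delta\Phi_1-K\epsilon_0y_1(t).$$
By (T1) and (5), $\mathsf\Delta\Phi_2=\int_{t'}^t\varphi_{\mathsf L}(y_2/y_1)\lambda_1^{-1}\,du\ge(z^*+\varsigma)\mathsf\Delta\Phi_1$. As $\omega z^*=1-\varepsilon$, the total coefficient of $\mathsf\Delta\Phi_1\ge0$ is at least
$$\omega(1-2\varrho)(z^*+\varsigma)-(1-\varepsilon)(1+2\varrho)=\omega\varsigma(1-2\varrho)-4\varrho(1-\varepsilon)>0$$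
for small $\varrho$. So $\mathsf\Delta\psi\ge-K\epsilon_0y_1(t)$.

*Smallness of $h$.* Now let $t'$ be the last time $\le t$ at which $h=0$; it exists since $h(0)=s\hat h=0$. On $(t',t]$ we have $h>0$, so $U_3$, hence $y_3$, is constant on $[t',t]$. Subtracting the formula for $h$ at $t'$ from that at $t$, $h(t)\le-\mathsf\Delta\psi+K\epsilon_0y_1(t)\le K\epsilon_0y_1(t)$. Thus $0\le h\le K\epsilon_0y_1$ on $[0,\tau]$.

*(T5), (T2).* Since $h=(2+\omega)(y_3-y_3^{\mathsf L})+O(\epsilon_0y_1)$, we get $|y_3-y_3^{\mathsf L}|\le K\epsilon_0y_1<y_1$ for $s_0$ small. Then (10) gives $(X_1,X_2,h)=(X_1^{\mathsf L},X_2^{\mathsf L},0)+O(\epsilon_0y_1)$, and (13) gives $|\ell_g-\lambda_g|\le K\epsilon_0\lambda_g<\varrho\lambda_g$ for $s_0$ small.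

**Step 10: the path does not leave the tube before $t_1$.** Choose first $\varrho$, then $s_0$ small (with $\epsilon_0\le\varrho$, and $Ks_0<r_0$ in (10), which makes (T4) strict), then $t_1\in(0,1)$ and $s_1$ so small that (12) yields $y_1<s_0$ for $t\le t_1\wedge\tau$, $s\le s_1$, and that all statements "for small $s$" hold for $s\le s_1$. The choices can be made common to $\mathsf H$ and $\mathsf L$. If $\tau\le t_1$ at some point of $\Omega_0$, then all tube conditions hold strictly at $\tau$ (in case $\mathsf H$, $U_3=0$ also just after $\tau$), so by continuity they hold slightly beyond $\tau$, a contradiction. So $\tau>t_1$ on $\Omega_0$.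

**Step 11: position at time $t_1$.** Since $Y_g-Y_g^0-y_g=\frac12(B_{g_+}+B_{g_-})$ for $g=1,2$, we have $|Y_g-Y_g^0-y_g|\le Kt_1^\gamma\le K\epsilon_0y_1\le K\varrho y_1$ at $t_1$. By (9), $y_1(t_1)\ge K_2^{-1}t_1^{1/(1+\beta)}$ for a constant $K_2$. For $\varrho$ small:
$$\mathsf H:\quad Y_2-Y_2^0\le(z_1+\varsigma+K\varrho)y_1<z^-(1-K\varrho)y_1\le z^-(Y_1-Y_1^0),$$
$$\mathsf L:\quad Y_2-Y_2^0\ge(z_2-\varsigma-K\varrho)y_1>z^+(1+K\varrho)y_1\ge z^+(Y_1-Y_1^0),$$
because $z_1+\varsigma<z^-$ and $z^+<z_2-\varsigma$. Moreover $Y_1-Y_1^0\ge\frac12y_1(t_1)>b_0:=\frac14K_2^{-1}t_1^{1/(1+\beta)}$. Thus $\tilde W(t_1)\in E_R$ on $\Omega_0$, and $\mathbb P(\Omega_0)\ge\frac34$. $\square$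

## 13. Proof of Theorem 1

For the network of Section 8 with the parameters of Section 10, $\nu^r=\mu^r=\mathbf 1$ and $C=A\mathbf 1$. By (6), $w^{s,R}\to w^0$. By Proposition 4 every SRBM from $w^{s,R}$ lies in $E_R$ at time $t_1$ with probability at least $\frac34$, and $E_{\mathsf H},E_{\mathsf L}$ are open with disjoint closures. Lemma 1 gives the claim. $\square$

So Conjecture 5.1 fails for each $\alpha\in(0,1)$, even with local traffic on every resource. Whether it can also fail for some $\alpha>1$, and whether the convergence statement holds for $\alpha=1$ in full generality, is not decided here.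

## 14. Existence, compactness and uniqueness of the reflected process

We turn to Theorem 2. The network and $\alpha\in(0,\infty)$ are now general, and $w(q)=AM^{-1}n(q)$.

### A convex potential whose gradient is $q$

The purpose is to extend $q(\cdot)$ to all of $\mathbb R^{\mathbf J}$, and to get a projection onto the cone which moves only in allowed directions. For $v\in\mathbb R^{\mathbf J}$ let
$$G(v)=\min\{F(n):n\ge0,\ AM^{-1}n\ge v\}.$$
The minimum is finite since $A$ has no zero row; it is attained at a unique $n^*$ by coercivity and strict convexity of $F$. $G$ is convex and nondecreasing in each coordinate. Note $\partial_{n_i}F=\mu_i^{-1}\kappa_i(n_i/\rho_i)^\alpha$.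

**Step 1: $G$ is $C^1$.** Let $p\in\partial G(v)$, which is nonempty as $G$ is finite and convex. Monotonicity gives $p\ge0$. For all $n\ge0$,
$$F(n)\ge G(AM^{-1}n)\ge F(n^*)+p\cdot(AM^{-1}n-v).$$
With $n=n^*$ this gives $p\cdot(AM^{-1}n^*-v)\le0$, and both factors are nonnegative, so it is $0$. Hence $n^*$ minimizes $F(n)-p\cdot AM^{-1}n$ over $n\ge0$. Coordinatewise this means $\kappa_i(n_i^*/\rho_i)^\alpha=(A'p)_i$, i.e. $n^*=n(p)$. As $A$ has full row rank, $p$ is determined by $n^*$. So $\partial G(v)$ is a singleton for every $v$, hence $G\in C^1$, and $\nabla G=:q(\cdot)\ge0$ is continuous.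

**Step 2: the projection.** Let $\Pi(v)=w(q(v))=AM^{-1}n^*$. Then
$$\Pi(v)\in\mathcal W_\alpha,\quad \Pi(v)\ge v,\quad q_j(v)(\Pi(v)-v)_j=0,\quad q(w(\bar q))=\bar q\ (\bar q\in\mathbb R^{\mathbf J}_+),\quad q(\Pi(v))=q(v),\quad \Pi(w)=w\ (w\in\mathcal W_\alpha). \tag{14}$$
The first three are in Step 1. For the fourth, $n(\bar q)$ minimizes $F(n)-\bar q\cdot AM^{-1}n$ over $n\ge0$. So for any $v$ and any $n\ge0$ with $AM^{-1}n\ge v$,
$$F(n)\ge F(n(\bar q))+\bar q\cdot(AM^{-1}n-w(\bar q))\ge F(n(\bar q))+\bar q\cdot(v-w(\bar q)),$$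
hence $G(v)\ge F(n(\bar q))+\bar q\cdot(v-w(\bar q))$. With $v=w(\bar q)$, where $n(\bar q)$ is feasible, we get $G(w(\bar q))=F(n(\bar q))$, and then the inequality says $\bar q\in\partial G(w(\bar q))$. The last two relations follow by taking $\bar q=q(v)$, respectively writing $w=w(\bar q)$. In particular the new $q(\cdot)$ agrees with the old one on $\mathcal W_\alpha$.

**Step 3: homogeneity and strict convexity on the cone.** $G$ is homogeneous of degree $\alpha+1$ (under positive scaling), $q(\cdot)$ of degree $\alpha$, and $\Pi$ is continuous and homogeneous of degree $1$. So $\mathcal W_\alpha=\{v:\Pi(v)=v\}$ is a closed cone. For $w\ne w'$ in $\mathcal W_\alpha$,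
$$\mathcal D(w'\|w):=G(w')-G(w)-q(w)\cdot(w'-w)>0 .$$
It is $\ge0$ by convexity. If it were $0$, $w'$ would minimize the convex function $G-q(w)\cdot(\,\cdot\,)$, so $q(w')=q(w)$ and $w'=w(q(w'))=w(q(w))=w$.

### An oscillation bound

**Lemma 5.** For each $\epsilon\in(0,1]$ there is $\delta=\delta(\epsilon)>0$ with the following property. Let $w=w(0)+x+u$ on $[0,T]$ with values in $\mathcal W_\alpha$, $x(0)=u(0)=0$, each $u_j$ nondecreasing, and either

- (c) $x,u$ are continuous and $\int q_j(w)\,du_j=0$ for all $j$, or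
- (e) $x,u$ are right-continuous step functions with finitely many jumps and $w(t)=\Pi(w(t-)+\mathsf\Delta x(t))$ at each jump time.

If $|w(0)|\le R$ and $\sup|x|\le R\delta$ for some $R>0$, then $\sup|w-w(0)|\le R\epsilon$.

*Proof.* By homogeneity, divide $w,x,u$ by $R$ and take $R=1$. Suppose the conclusion fails. Let $t$ be the first time with $|w(t)-w(0)|=\epsilon$ in case (c), with $|w(t)-w(0)|>\epsilon$ in case (e).

*Size at time $t$.* In case (e), $|\mathsf\Delta x|\le2\delta$ and $|w(t-)|\le2$, so $|\mathsf\Delta w(t)|=|\Pi(w(t-)+\mathsf\Delta x(t))-\Pi(w(t-))|\le\epsilon$ for small $\delta$, by uniform continuity of $\Pi$ on bounded sets. So $\epsilon\le|w(t)-w(0)|\le2\epsilon$ in both cases.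

*Complementarity in case (e).* At a jump time let $v=w(t-)+\mathsf\Delta x$. Then $\mathsf\Delta u=\Pi(v)-v$ and $q(w(t))=q(\Pi(v))=q(v)$, so $q_j(w)\mathsf\Delta u_j=0$ with the post-jump value of $w$, by (14).

*Energy.* Let $y=w-x=w(0)+u$. In case (c) the chain rule gives $dG(y)=q(y)\cdot du$. In case (e) convexity gives $G(y)-G(y(\cdot-))\le q(y)\cdot\mathsf\Delta u$ at each jump. With $q_j(w)\,du_j=0$,
$$G(y(t))-G(w(0))\le\int_{(0,t]}q(y)\cdot du=\int_{(0,t]}(q(y)-q(w))\cdot du\le K\mathfrak m(\delta),$$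
where $\mathfrak m$ is a modulus of continuity of $q(\cdot)$ on a fixed bounded set; here $|y-w|=|x|\le\delta$ and $|u(t)|\le2\epsilon+\delta\le K$. Since $q(w(0))\cdot u(t)\ge0$ and $u(t)=y(t)-w(0)$, also $G(y(t))-G(w(0))-q(w(0))\cdot(y(t)-w(0))\le K\mathfrak m(\delta)$. As $|y(t)-w(t)|\le\delta$, we get $\mathcal D(w(t)\|w(0))\le K(\mathfrak m(\delta)+\delta)$. But $\mathcal D(w'\|w)$ is continuous and positive on the compact set $\{w,w'\in\mathcal W_\alpha,\ |w|\le1,\ \epsilon\le|w'-w|\le2\epsilon\}$, hence bounded below there by a positive constant. For small $\delta$ this is a contradiction. $\square$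

**Compactness.** If $|w(0)|\le S$ and $\sup_{[0,T]}|x|\le S$, apply Lemma 5 with $\epsilon=1$ and $R=\max(S,S/\delta(1))$: $\sup_{[0,T]}|w|\le2R$. The hypotheses are preserved when we restart at a time $t_0$ with $w(t_0)$, $x-x(t_0)$, $u-u(t_0)$. So if $|x-x(t_0)|\le2R\,\delta(\epsilon)$ on $[t_0,t_0+\tau_0]$, then $|w-w(t_0)|\le2R\epsilon$ there. The modulus of continuity of $w$ on $[0,T]$ is thus controlled by that of $x$, and so is that of $u=w-w(0)-x$. Hence families of such $(w,x,u)$, with initial values in a compact set and $x$ in a $C$-tight family (tight, with all limit laws carried by continuous paths), are $C$-tight.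

### Proof of Theorem 2(a)

Let $B$ be a Brownian motion from $0$ with drift $\theta$ and covariance $\Gamma$. Take $w^m\to w$ in $\mathcal W_\alpha$ (for instance $w^m=w$) and the Euler scheme
$$W^m(0)=w^m,\qquad W^m\big(\tfrac{i+1}m\big)=\Pi\Big(W^m\big(\tfrac im\big)+B\big(\tfrac{i+1}m\big)-B\big(\tfrac im\big)\Big),$$
with $W^m$ constant on $[\frac im,\frac{i+1}m)$, $B^m(t)=B(\lfloor mt\rfloor/m)$, and $U^m=W^m-w^m-B^m$. By (14), $U^m$ has nondecreasing components, and we are in case (e). Since $B^m\to B$ locally uniformly, $(W^m,B^m,U^m)$ is $C$-tight. Let $(W,\bar B,U)$ be a subsequential limit, realized by Skorokhod representation with locally uniform convergence.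

*Conditions (i), (ii), (iv).* $W=w+\bar B+U$, and $W\in\mathcal W_\alpha$ as the cone is closed. Each $U_j$ is continuous and nondecreasing from $0$. Since $q_j(W^m)\to q_j(W)$ uniformly on $[0,t]$, and $U^m_j\to U_j$ uniformly with $U_j$ continuous, $\int_0^tq_j(W)\,dU_j=\lim\int_0^tq_j(W^m)\,dU_j^m=0$, by complementarity at the jumps. As $q_j\ge0$, $U_j$ increases only when $q_j(W)=0$, i.e. when $W\in\mathcal W^j_\alpha$.

*Condition (iii).* At grid times, increments of $B^m$ are independent of the past of $(W^m,B^m,U^m)$, which is a function of the past of $B$. Approximating given times by grid times and passing to the limit, increments of $\bar B$ are independent of the past of $(W,\bar B,U)$. As $\bar B$ has the law of $B$, this gives (iii) for the filtration generated by $(W,\bar B,U)$. $\square$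

**Limits of SRBMs.** By the remark in Section 2, in an SRBM the increments of $\tilde X$ are independent of the past, and $\int q_j(\tilde W)\,d\tilde U_j=0$, so case (c) of Lemma 5 applies to its paths. The same argument as above therefore shows: *if $W^m$ are SRBMs with $\eta=\delta_{w^m}$ and $w^m\to w$, then they are tight, and every limit law is that of an SRBM with $\eta=\delta_w$.*

### Proof of Theorem 2(b)

By (a), for the network of Section 8 there are SRBMs from $w^{s,\mathsf H}$ and $w^{s,\mathsf L}$. Let $s\to0$ along a sequence. By the last statement, Proposition 4 and the portmanteau theorem there are SRBMs $W^{\mathsf H},W^{\mathsf L}$ with $\eta=\delta_{w^0}$ and $\mathbb P(W^R(t_1)\in\overline{E_R})\ge\frac34$. Since $\overline{E_{\mathsf H}}\cap\overline{E_{\mathsf L}}=\emptyset$ and $\frac34+\frac34>1$, the laws differ. $\square$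

### Proof of Theorem 2(c)

Let $\alpha=1$.

**Step 1: uniqueness for given data.** Section 4 shows that for given $w_0\in\mathcal W_1$ and continuous $x$ with $x(0)=0$ there is at most one $w=w_0+x+u$ with values in $\mathcal W_1$, $u$ continuous from $0$ with nondecreasing components and $q_j(w)\,du_j=0$.

**Step 2: existence.** Run the deterministic Euler scheme from $w_0$ with $x$ in place of $B$. The step functions $x(\lfloor mt\rfloor/m)$ have moduli of continuity bounded by that of $x$ over windows longer by $1/m$. By Lemma 5(e) the scheme is bounded and asymptotically equicontinuous on each $[0,T]$, so a subsequence converges locally uniformly to a continuous limit. As in (a), the limit is a solution.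

**Step 3: continuity of the solution map.** Let $w_0^m\to w_0$ and $x^m\to x$ locally uniformly, with solutions $w^m$. By Lemma 5(c) these are relatively compact for locally uniform convergence. Any limit is a solution with data $(w_0,x)$, by the convergence of $\int q_j(w^m)\,du^m_j$ as in (a), hence is the unique one. So the map $(w_0,x)\mapsto w$ is continuous, in particular Borel.

**Step 4: uniqueness in law.** An SRBM equals a.s. this map applied to $(\tilde W(0),\tilde X)$. As $\tilde X$ is an $\mathcal F_t$-Brownian motion with drift $\theta$ and covariance $\Gamma$, it is independent of $\tilde W(0)\sim\eta$, which is $\mathcal F_0$-measurable. So the law of $(\tilde W(0),\tilde X)$, and hence that of $\tilde W$, is determined. $\square$
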